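# A Hopf algebra of Gelfand–Kirillov dimension one on which $S^2$ has infinite order

## 1. A two-by-two matrix twisted by a group-like element

Let $\mathbb k$ be a field containing an element $r$ with $r^2=-1$ (in characteristic $2$ take $r=1$). Note that $r^{-1}=-r$ and $r^4=1$. Put
$$E=\begin{pmatrix}0&1\\ r&0\end{pmatrix},\qquad E^{-1}=\begin{pmatrix}0&-r\\ 1&0\end{pmatrix}.$$
Let $H$ be the $\mathbb k$-algebra generated by an invertible element $z$ and by the four entries of a matrix $a=\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}$, with relations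
$$za=az^{-1},\qquad a^{t}Ea=z^{-1}E,\qquad aE^{-1}a^{t}=zE^{-1},\tag{1}$$
$$\beta^2=\gamma^2=0,\qquad \alpha^4=1.\tag{2}$$
A matrix equation is a list of equations between entries, and $a^t$ is the transposed array $(a^t)_{ij}=a_{ji}$. So $za=az^{-1}$ says $zx=xz^{-1}$ for each entry $x$ of $a$. It is equivalent to $xz=z^{-1}x$ and to $zxz=x$, and all three forms will be used constantly.

Give $H$ the structure maps
$$\Delta(z)=z\otimes z,\quad \Delta(a_{ij})=\sum_k a_{ik}\otimes a_{kj},\quad \varepsilon(z)=1,\quad \varepsilon(a_{ij})=\delta_{ij}.$$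

**Theorem A.** Let $r\in\mathbb k$ with $r^2=-1$. Then $H$ is a Hopf algebra. It is free of rank $16$ as a module over $\mathbb k[z^{\pm1}]$. It is a finitely generated, Noetherian algebra with $\operatorname{GKdim}H=1$, and
$$S^2(z)=z,\quad S^2(\alpha)=z^2\alpha,\quad S^2(\delta)=z^2\delta,\quad S^2(\beta)=-z^2\beta,\quad S^2(\gamma)=-z^2\gamma.\tag{3}$$
Hence $S^{2n}(\alpha)=z^{2n}\alpha\neq\alpha$ for all $n\ge1$, so $S^2$ has infinite order.

What this is for: the problem, listed as open in "Algebraic Combinatorics Lecture Notes" (http://courses.washington.edu/mnotes/algcomb/notes.pdf), asks the following. Let $H$ be a Hopf algebra over a field that is finitely generated and Noetherian as an algebra and has Gelfand–Kirillov dimension $1$. Must some power of $S^2$ be the identity? The problem recalls four facts known in this setting: $H$ is Gorenstein of injective dimension $1$, $\operatorname{Hom}_H(\mathbb k,H)=0$, $\operatorname{Ext}^1_H(\mathbb k,H)$ is one-dimensional, and $S$ is bijective. We use none of them. Theorem A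 answers the question in the negative, and the next theorem sharpens the answer.

**Theorem B.**

1. An example as in Theorem A (finitely generated, Noetherian, GK-dimension $1$, $S^2$ of infinite order) exists over every field $\mathbb k$. Tensoring it with $\mathbb k[x_1,\dots,x_{d-1}]$, with the $x_i$ primitive, gives one of GK-dimension $d$ for every integer $d\ge1$.
2. In Theorem A, $S^2$ is not even locally finite: the $S^{2n}(C)$, $n\ge0$, with $C=\operatorname{span}(\alpha,\beta,\gamma,\delta)$, are pairwise distinct simple subcoalgebras. Nevertheless $S^4$ is conjugation by the group-like $z^2$. If $\operatorname{char}\mathbb k\ne2$, $H$ is semiprime.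
3. If a finitely generated Hopf algebra (of any GK-dimension) is a finitely generated module over a central Hopf subalgebra, then its antipode has finite order. "Central" cannot be weakened to "commutative and normal": in Theorem A, $\mathbb k[z^{\pm1}]$ is a commutative normal Hopf subalgebra over which $H$ is free of rank $16$.

## 2. Hopf algebras, convolution and growth

A Hopf algebra is an algebra $H$ with algebra maps $\Delta:H\to H\otimes H$ (coassociative) and $\varepsilon:H\to\mathbb k$ (counit) and a linear map $S:H\to H$, the antipode. In Sweedler notation $\Delta(h)=h_1\otimes h_2$, and the antipode satisfies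
$$S(h_1)h_2=\varepsilon(h)1=h_1S(h_2).$$
For linear maps $f,g$ from a coalgebra to an algebra, the convolution product is $(f*g)(h)=f(h_1)g(h_2)$, with unit $h\mapsto\varepsilon(h)1$. So $S$ is the convolution inverse of $\mathrm{id}_H$, and in particular it is unique. Textbook facts: $S(hk)=S(k)S(h)$ and $\Delta(S(h))=S(h_2)\otimes S(h_1)$, so $S^2$ is a Hopf algebra endomorphism. If $H$ is commutative, then $S^2=\mathrm{id}$.

An element $g$ is group-like if $\Delta(g)=g\otimes g$ and $\varepsilon(g)=1$; then $S(g)=g^{-1}$. An element $x$ is primitive if $\Delta(x)=x\otimes1+1\otimes x$; then $S(x)=-x$. For instance, $L=\mathbb k[z^{\pm1}]$ with $z$ group-like is the group algebra of $\mathbb Z$, and $S(z)=z^{-1}$.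

Two facts let us work with generators. First, suppose $H$ is a bialgebra with an algebra anti-endomorphism $S$. If the antipode identities hold for $x$ and $y$, they hold for $xy$:
$$S(x_1y_1)x_2y_2=S(y_1)S(x_1)x_2y_2=\varepsilon(x)\varepsilon(y),$$
and symmetrically on the other side. So it suffices to check them on generators. Second, an ideal $I$ is a Hopf ideal if $\Delta(I)\subseteq I\otimes H+H\otimes I$, $\varepsilon(I)=0$ and $S(I)\subseteq I$; then $H/I$ is a Hopf algebra. Since $\Delta,\varepsilon$ are multiplicative and $S$ is anti-multiplicative, it suffices to check this on ideal generators.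

**Definition (Gelfand–Kirillov dimension).** Let $R$ be a finitely generated algebra and $V\ni1$ a finite-dimensional subspace generating it. Then
$$\operatorname{GKdim}R=\limsup_{n\to\infty}\frac{\log\dim V^n}{\log n}.$$
The choice of $V$ does not matter: if $U\ni 1$ is another such subspace, then $U\subseteq V^c$ and $V\subseteq U^c$ for some $c$. Hence $\dim U^n\le\dim V^{cn}$ and $\dim V^n\le\dim U^{cn}$.

For $L=\mathbb k[z^{\pm1}]$ and $V=\operatorname{span}(1,z,z^{-1})$ we have $\dim V^n=2n+1$, so $\operatorname{GKdim}L=1$.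

**Definition (Ore extension).** Let $R$ be a ring with an automorphism $\sigma$ and an additive map $d$ with $d(xy)=\sigma(x)d(y)+d(x)y$, called a $\sigma$-derivation. The Ore extension $R[x;\sigma,d]$ is the ring that is free as a left $R$-module on $1,x,x^2,\dots$, with $x\rho=\sigma(\rho)x+d(\rho)$ for $\rho\in R$. It is presented by adjoining $x$ to $R$ with these relations (for $\rho$ in a generating set of $R$). We write $R[x;\sigma]$ if $d=0$.

For instance, in $L[\beta;\tau]$ with $\tau(z)=z^{-1}$ we have $\beta z=z^{-1}\beta$, and $\beta^2$ commutes with $z$.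

## 3. Scaling by a scalar forces a root of unity

Commutative Hopf algebras have $S^2=\mathrm{id}$, so they give nothing. Here is the simplest noncommutative family with a visible $S^2$. For $q\in\mathbb k^\times$ let
$$T_q=\mathbb k\langle g^{\pm1},x\mid gx=q\,xg\rangle,\qquad \Delta(g)=g\otimes g,\quad \Delta(x)=x\otimes1+g\otimes x,\quad \varepsilon(g)=1,\ \varepsilon(x)=0 .$$
The map $\Delta$ respects the relation, since
$$(g\otimes g)(x\otimes 1+g\otimes x)=gx\otimes g+g^2\otimes gx=q(xg\otimes g+g^2\otimes xg).$$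
The antipode is $S(g)=g^{-1}$, $S(x)=-g^{-1}x$. It respects the relation, because $S(x)S(g)=-g^{-1}xg^{-1}$ equals $qS(g)S(x)=-qg^{-2}x$ exactly when $xg^{-1}=qg^{-1}x$, and this is the relation itself. On $x$ the axioms read $S(x)+g^{-1}x=0$ and $x+gS(x)=0$. Then
$$S^2(x)=-S(x)S(g^{-1})=g^{-1}xg=q^{-1}x .$$
So if $q$ is not a root of unity, $S^2$ has infinite order. But $T_q$ has basis $x^ig^j$ ($i\ge0$, $j\in\mathbb Z$). With $V=\operatorname{span}(1,g^{\pm1},x)$, the space $V^n$ is spanned by the $x^ig^j$ with $i+|j|\le n$. So its dimension grows like $n^2$ and $\operatorname{GKdim}T_q=2$.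

The sensible attempt is to cut the dimension down to $1$ by imposing $x^n=0$ for some $n\geq 2$. Is the ideal $(x^n)=\operatorname{span}(x^ig^j:i\ge n)$ a Hopf ideal? Write $\Delta(x)=X+Y$ with $X=x\otimes1$ and $Y=g\otimes x$; then $YX=q\,XY$. The words in $(X+Y)^n$ with exactly one $Y$ are $X^iYX^{n-1-i}=q^{n-1-i}X^{n-1}Y$. So $\Delta(x^n)$ contains the term
$$(1+q+\dots+q^{n-1})\;x^{n-1}g\otimes x .$$
Modulo $(x^n)$, the element $x^{n-1}g\otimes x$ is nonzero and independent of the other terms $X^{n-k}Y^{k}$, which are multiples of $x^{n-k}g^{k}\otimes x^{k}$. So $(x^n)$ can be a coideal only if $1+q+\dots+q^{n-1}=0$. This forces $q^n=1$, and then $S^2(x)=q^{-1}x$ has finite order. For $n=2$ the condition is $q=-1$, and it is sufficient: $\Delta(x^2)=x^2\otimes1+g^2\otimes x^2$ and $S(x^2)=g^{-1}xg^{-1}x=-g^{-2}x^2$. The quotient is free over $\mathbb k[g^{\pm1}]$ on $1,x$; it has GK-dimension $1$, and $S^2(x)=-x$.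

Here the construction stops: the relation that reduces the dimension makes the scalar by which $S^2$ acts a root of unity. The algebra of Section 1 also has nilpotent elements and a root of unity. But there $S^2$ multiplies by something that is not a scalar, the group-like $z^2$.

## 4. Multiplying by a group-like that does not cancel

How can $S^2$ multiply matrix entries by a group-like? Suppose a Hopf algebra contains a group-like $z$ and a matrix $a$ with $\Delta(a_{ij})=\sum_k a_{ik}\otimes a_{kj}$ and $\varepsilon(a_{ij})=\delta_{ij}$. The antipode axiom says that the matrix $S(a)$ is the inverse of $a$. Let us ask that it be the transpose of $a$, up to conjugation by an invertible scalar matrix $E$ and a factor $z$: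
$$S(a)=b,\qquad b=zE^{-1}a^tE.\tag{4}$$
Write $E^{-t}$ for $(E^t)^{-1}$. Transposing the array (no entries are multiplied by each other) gives $b^t=zE^taE^{-t}$. Since $S$ reverses products,
$$S^2(a)=S(zE^{-1}a^tE)=E^{-1}b^tE\,z^{-1}=z\,GaG^{-1}z^{-1},\qquad G=E^{-1}E^t .$$
If $z$ commutes with the entries of $a$, the two factors cancel and $S^2(a)=GaG^{-1}$: scalars only. If instead $za=az^{-1}$, then moving $z^{-1}$ to the left turns it into $z$, and
$$S^2(a)=z^2\,GaG^{-1}.\tag{5}$$
So the twist $za=az^{-1}$ is what we want. Given that twist, (4) dictates the other relations in (1). Indeed $ba=zE^{-1}a^tEa$ equals $1$ exactly when $a^tEa=z^{-1}E$. And $ab=azE^{-1}a^tE=z^{-1}aE^{-1}a^tE$ equals $1$ exactly when $aE^{-1}a^t=zE^{-1}$.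

Two things remain open. The relations must define a Hopf algebra of GK-dimension $1$, and this is where (2) and the choice of $E$ enter. And the presentation must not collapse. The second danger is real. We will see in (8) that $\beta\gamma-\gamma\beta=-r(z-z^{-1})$; so imposing $\beta=0$ as well would force $z^2=1$, and (3) would then give $S^4=\mathrm{id}$ on the generators. Hence the core of the proof is the statement that $H$ is free over $\mathbb k[z^{\pm1}]$.

## 5. The Hopf algebra defined by the relations (1)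

In this section $E$ may be any invertible $2\times2$ matrix over $\mathbb k$, and $\tilde H$ is the algebra with generators $z^{\pm1},a_{ij}$ and relations (1).

**Step 1. $\tilde H$ is a bialgebra.** The purpose is to see that $\Delta$ respects (1). In $\tilde H\otimes\tilde H$ put $a'=a\otimes1$, $a''=1\otimes a$, and similarly $z',z''$. Then $\Delta(a)=a'a''$ and $\Delta(z)=z'z''$. Primed quantities commute with doubly primed ones, so $(a'a'')^t=a''^{t}a'^{t}$. Therefore
$$(a'a'')^tE(a'a'')=a''^t(a'^tEa')a''=z'^{-1}a''^tEa''=z'^{-1}z''^{-1}E,$$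
$$(a'a'')E^{-1}(a'a'')^t=a'(a''E^{-1}a''^t)a'^t=z''\,a'E^{-1}a'^t=z'z''E^{-1},$$
$$z'z''\,a'a''=(z'a')(z''a'')=a'z'^{-1}a''z''^{-1}=a'a''\,z'^{-1}z''^{-1}.$$
These are the relations (1) for $\Delta(z),\Delta(a)$. Setting $z=1$ and $a=$ identity matrix satisfies (1), so $\varepsilon$ is well defined. Coassociativity and counitality are equalities of algebra maps that hold on generators.

**Step 2. An anti-endomorphism $S$.** The purpose is to show that $z\mapsto z^{-1}$, $a\mapsto b$, with $b$ as in (4), extends to an algebra anti-endomorphism. We apply the rule to each relation, reversing products, and check the result. Recall $b^t=zE^taE^{-t}$ and $az=z^{-1}a$.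

The relation $\sum_{i,j}a_{ik}E_{ij}a_{jl}=z^{-1}E_{kl}$ becomes $\sum_{i,j} b_{jl}E_{ij}b_{ik}=zE_{kl}$, that is, $b^tE^tb=zE^t$. Indeed
$$b^tE^tb=zE^ta\,E^{-t}E^t\,zE^{-1}a^tE=E^t(zaz)E^{-1}a^tE=E^t\,aE^{-1}a^t\,E=zE^t .$$
The relation $\sum_{k,l}a_{ik}(E^{-1})_{kl}a_{jl}=z(E^{-1})_{ij}$ becomes $\sum_{k,l} b_{jl}(E^{-1})_{kl}b_{ik}=z^{-1}(E^{-1})_{ij}$, that is, $bE^{-t}b^t=z^{-1}E^{-t}$. Indeed
$$bE^{-t}b^t=zE^{-1}a^tE\,E^{-t}\,zE^taE^{-t}=E^{-1}(za^tz)EaE^{-t}=E^{-1}a^tEa\,E^{-t}=z^{-1}E^{-t}.$$
The relation $za=az^{-1}$ becomes $bz^{-1}=zb$. This holds because each entry of $b$ is $z$ times a linear combination of the $a_{ij}$, and $(zx)z^{-1}=z(zx)$ for each entry $x$ of $a$.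

**Step 3. $S$ is an antipode.** By the computation at the end of Section 4, $ab=ba=1$ in $\tilde H$. This is the antipode axiom on the $a_{ij}$; on $z^{\pm1}$ it is clear. By Section 2 it holds everywhere, and $\tilde H$ is a Hopf algebra.

## 6. The relations entry by entry, and the quotient by $\beta^2$, $\gamma^2$, $\alpha^4-1$

From now on $E=\begin{pmatrix}0&1\\r&0\end{pmatrix}$ with $r^2=-1$.

**Step 4. The relations in coordinates.** The purpose is a list of commutation rules. We have
$$a^tEa=\begin{pmatrix}\alpha&\gamma\\\beta&\delta\end{pmatrix}\begin{pmatrix}\gamma&\delta\\ r\alpha&r\beta\end{pmatrix},\qquad aE^{-1}a^t=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}\begin{pmatrix}-r\beta&-r\delta\\ \alpha&\gamma\end{pmatrix}.$$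
So $a^tEa=z^{-1}E$ reads
$$\alpha\gamma+r\gamma\alpha=0,\quad \beta\delta+r\delta\beta=0,\quad \alpha\delta+r\gamma\beta=z^{-1},\quad \beta\gamma+r\delta\alpha=rz^{-1},\tag{6}$$
and $aE^{-1}a^t=zE^{-1}$ reads
$$\beta\alpha-r\alpha\beta=0,\quad \delta\gamma-r\gamma\delta=0,\quad \beta\gamma-r\alpha\delta=-rz,\quad \delta\alpha-r\gamma\beta=z.\tag{7}$$
Multiply the first two relations of (6) and the third of (7) by $r$. The third becomes $\alpha\delta+r\beta\gamma=z$; subtracting $\alpha\delta+r\gamma\beta=z^{-1}$ gives $r(\beta\gamma-\gamma\beta)=z-z^{-1}$. Hence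
$$\beta\alpha=r\alpha\beta,\quad \gamma\alpha=r\alpha\gamma,\quad \delta\gamma=r\gamma\delta,\quad \delta\beta=r\beta\delta,\quad \alpha\delta=z-r\beta\gamma,\quad \beta\gamma-\gamma\beta=w,\tag{8}$$
with $w=-r(z-z^{-1})$. Note $rw=z-z^{-1}$. Finally $b=zE^{-1}a^tE=z\begin{pmatrix}\delta&-r\beta\\ r\gamma&\alpha\end{pmatrix}$, so
$$S(\alpha)=z\delta,\quad S(\beta)=-rz\beta,\quad S(\gamma)=rz\gamma,\quad S(\delta)=z\alpha,\quad S(z)=z^{-1}.\tag{9}$$

**Step 5. $(\beta^2,\gamma^2)$ is a Hopf ideal.** The purpose is to impose nilpotency without the obstruction of Section 3. Since $\Delta(\beta)=\alpha\otimes\beta+\beta\otimes\delta$,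
$$\Delta(\beta^2)=\alpha^2\otimes\beta^2+\alpha\beta\otimes\beta\delta+\beta\alpha\otimes\delta\beta+\beta^2\otimes\delta^2 .$$
By (8), $\beta\alpha\otimes\delta\beta=r^2\,\alpha\beta\otimes\beta\delta=-\alpha\beta\otimes\beta\delta$, so the middle terms cancel. With $\Delta(\gamma)=\gamma\otimes\alpha+\delta\otimes\gamma$ the cross terms of $\Delta(\gamma^2)$ are $\gamma\delta\otimes\alpha\gamma+\delta\gamma\otimes\gamma\alpha=(1+r^2)\gamma\delta\otimes\alpha\gamma=0$. With $\Delta(\alpha)=\alpha\otimes\alpha+\beta\otimes\gamma$ the cross terms of $\Delta(\alpha^2)$ are $\alpha\beta\otimes\alpha\gamma+\beta\alpha\otimes\gamma\alpha=(1+r^2)\alpha\beta\otimes\alpha\gamma=0$. So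
$$\Delta(\beta^2)=\alpha^2\otimes\beta^2+\beta^2\otimes\delta^2,\quad \Delta(\gamma^2)=\gamma^2\otimes\alpha^2+\delta^2\otimes\gamma^2,\quad \Delta(\alpha^2)=\alpha^2\otimes\alpha^2+\beta^2\otimes\gamma^2 .$$
Also $\varepsilon(\beta^2)=\varepsilon(\gamma^2)=0$, and since $z\beta z=\beta$ and $z\gamma z=\gamma$,
$$S(\beta^2)=r^2\,z\beta z\beta=-\beta^2,\qquad S(\gamma^2)=r^2\,z\gamma z\gamma=-\gamma^2 .$$
So $(\beta^2,\gamma^2)$ is a Hopf ideal of $\tilde H$.

This is where $r^2=-1$ comes from. For an arbitrary $r\ne0$ we have $E^{-1}=\begin{pmatrix}0&r^{-1}\\1&0\end{pmatrix}$; the relations become $\beta\alpha=-r^{-1}\alpha\beta$ and $\delta\beta=-r^{-1}\beta\delta$, and the cross terms of $\Delta(\beta^2)$ sum to $(1+r^{-2})\,\alpha\beta\otimes\beta\delta$. As in Section 3, the nilpotency relation asks for a root of unity. But by (5) this only restricts the scalar matrix $G$, here $G=E^{-1}E^t=\operatorname{diag}(-r,r)$, and leaves the factor $z^2$ alone.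

**Step 6. $H$ is a Hopf algebra.** The purpose is to impose $\alpha^4=1$. In $\tilde H/(\beta^2,\gamma^2)$ the element $\kappa=\alpha^2$ is group-like, so it is invertible with inverse $S(\kappa)=z\delta z\delta=\delta^2$. Further
$$\Delta(\kappa^2-1)=(\kappa^2-1)\otimes\kappa^2+1\otimes(\kappa^2-1),\quad \varepsilon(\kappa^2-1)=0,\quad S(\kappa^2-1)=-\kappa^{-2}(\kappa^2-1).$$
So $\kappa^2-1$ generates a Hopf ideal, and $H$ is a Hopf algebra. In $H$ we have
$$\delta^2=\kappa^{-1},\qquad \delta^4=1.\tag{10}$$

## 7. Sixteen monomials form a basis over $L=\mathbb k[z^{\pm1}]$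

**Step 7. Sixteen monomials span.** The purpose is to bound $H$ from above. In $H$ the element $\alpha$ is invertible with inverse $\alpha^3$, so by (8)
$$\delta=\alpha^3(z-r\beta\gamma),\tag{11}$$
and $H$ is generated by $z^{\pm1},\alpha,\beta,\gamma$. Let $M$ be the left $L$-span (with $L$ mapping to $H$) of the monomials $\beta^k\gamma^l\alpha^j$, where $k,l\in\{0,1\}$ and $0\le j\le3$. It contains $1$. It is stable under left multiplication by $z^{\pm1}$. For the other generators let $p\in L$, and let $\tau$ be the automorphism $z\mapsto z^{-1}$ of $L$, so that $xp=\tau(p)x$ for $x=\alpha,\beta,\gamma$. Then: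

- $\beta\cdot p\beta^k\gamma^l\alpha^j=\tau(p)\beta^{k+1}\gamma^l\alpha^j$, which is $0$ if $k=1$;
- $\gamma\cdot p\gamma^l\alpha^j=\tau(p)\gamma^{l+1}\alpha^j$ and $\gamma\cdot p\beta\gamma^l\alpha^j=\tau(p)(\beta\gamma-w)\gamma^l\alpha^j=\tau(p)\bigl(\beta\gamma^{l+1}-w\gamma^l\bigr)\alpha^j$, where $\gamma^2=0$;
- $\alpha\cdot p\beta^k\gamma^l\alpha^j=\tau(p)(-r)^{k+l}\beta^k\gamma^l\alpha^{j+1}$, because $\alpha\beta=r^{-1}\beta\alpha=-r\beta\alpha$ and likewise $\alpha\gamma=-r\gamma\alpha$; here $\alpha^4=1$.

So $M=H$. Since each monomial $e$ satisfies $ez=z^{\pm1}e$, the right $L$-span is the same.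

**Step 8. A model $A$ with the right size.** The purpose is to build, by iterated Ore extensions, an algebra in which the sixteen monomials are visibly independent. Note $\tau(w)=-w$.

*First layer.* In $L[\beta;\tau]$ the element $\beta^2$ is central, so the ideal it generates is $\bigoplus_{n\ge2}L\beta^n$, and $B_0=L[\beta;\tau]/(\beta^2)$ is free over $L$ on $1,\beta$. In $B_0$ we have $\beta w=-w\beta$.

*Second layer.* Let $\tau'$ be the automorphism of $B_0$ with $z\mapsto z^{-1}$ and $\beta\mapsto\beta$; it takes $\beta z=z^{-1}\beta$ to the equivalent relation $\beta z^{-1}=z\beta$. We want a $\tau'$-derivation $d$ of $B_0$ with $d(z)=0$ and $d(\beta)=-w$. A $\tau'$-derivation is the same as a ring map $x\mapsto\begin{pmatrix}\tau'(x)&d(x)\\0&x\end{pmatrix}$ into upper triangular matrices over $B_0$, so it may be prescribed on generators if the relations of $B_0$ are respected. They are: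
$$d(\beta z)=\tau'(\beta)d(z)+d(\beta)z=-wz,\qquad d(z^{-1}\beta)=\tau'(z^{-1})d(\beta)+d(z^{-1})\beta=-zw,$$
which agree (the relation $zz^{-1}=1$ only requires $d(z^{-1})=0$), and $d(\beta^2)=\beta(-w)+(-w)\beta=0$. So $B_0[\gamma;\tau',d]$ exists; in it $\gamma z=z^{-1}\gamma$ and $\gamma\beta=\beta\gamma-w$. Moreover $d(w)=0$, so $\gamma w=-w\gamma$. The element $\gamma^2$ is central: it commutes with $z$, and
$$\gamma^2\beta=\gamma(\beta\gamma-w)=(\beta\gamma-w)\gamma-\gamma w=\beta\gamma^2-w\gamma+w\gamma=\beta\gamma^2 .$$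
The ideal it generates is $\bigoplus_{n\ge2}B_0\gamma^n$, so $A_0=B_0[\gamma;\tau',d]/(\gamma^2)$ is free over $B_0$ on $1,\gamma$.

*Third layer.* Let $\sigma$ be the algebra endomorphism of $A_0$ with $z\mapsto z^{-1}$, $\beta\mapsto-r\beta$, $\gamma\mapsto-r\gamma$. It respects $\beta\gamma-\gamma\beta=w$: the left side is multiplied by $r^2=-1$, and $w\mapsto\tau(w)=-w$. The relations $\beta z=z^{-1}\beta$, $\gamma z=z^{-1}\gamma$, $\beta^2=\gamma^2=0$ are clearly respected. Since $(-r)^4=1$, $\sigma^4=\mathrm{id}$; so $\sigma$ is an automorphism, and $\alpha^4$ is central in $A_0[\alpha;\sigma]$. Division by the monic central polynomial $\alpha^4-1$ shows that $A=A_0[\alpha;\sigma]/(\alpha^4-1)$ is free over $A_0$ on $1,\alpha,\alpha^2,\alpha^3$.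

Altogether $A$ is free as a left $L$-module on the sixteen elements $\beta^k\gamma^l\alpha^j$. In $A$ we have $xz=z^{-1}x$ for $x=\alpha,\beta,\gamma$, and $\beta\gamma-\gamma\beta=w$. From $\alpha\beta=-r\beta\alpha$ and $\alpha\gamma=-r\gamma\alpha$ we get $\beta\alpha=r\alpha\beta$ and $\gamma\alpha=r\alpha\gamma$.

**Step 9. A homomorphism $H\to A$.** The purpose is to show that $A$ satisfies the defining relations of $H$, with $\delta:=\alpha^3(z-r\beta\gamma)\in A$. We use $\beta\gamma z=\beta z^{-1}\gamma=z\beta\gamma$ and $\beta\gamma\alpha=r^2\alpha\beta\gamma=-\alpha\beta\gamma$, together with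
$$\gamma\beta\gamma=(\beta\gamma-w)\gamma=-w\gamma,\qquad \beta\gamma\beta=\beta(\beta\gamma-w)=-\beta w=w\beta .$$

*The twist.* For $x=\alpha,\beta,\gamma$ it is built in. For $\delta$: $z\delta=\alpha^3z^{-1}(z-r\beta\gamma)=\delta z^{-1}$.

*Products of $\alpha$ and $\delta$.*
$$\alpha\delta=z-r\beta\gamma,\qquad \delta\alpha=\alpha^3(z-r\beta\gamma)\alpha=\alpha^4(z^{-1}+r\beta\gamma)=z^{-1}+r\beta\gamma .$$

*Products of $\gamma$ and $\delta$.* Since $\gamma\beta\gamma=-w\gamma$ and $rw=z-z^{-1}$,
$$\gamma\delta=r^3\alpha^3\gamma(z-r\beta\gamma)=r^3\alpha^3(z^{-1}+rw)\gamma=r^3\alpha^3z\gamma,\qquad \delta\gamma=\alpha^3(z-r\beta\gamma)\gamma=\alpha^3z\gamma,$$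
so $\delta\gamma=r\gamma\delta$, because $r^4=1$.

*Products of $\beta$ and $\delta$.* Since $\beta\gamma\beta=w\beta$ and $\beta^2=0$,
$$\delta\beta=\alpha^3(z-rw)\beta=\alpha^3z^{-1}\beta,\qquad \beta\delta=r^3\alpha^3\beta(z-r\beta\gamma)=r^3\alpha^3z^{-1}\beta,$$
so $\delta\beta=r\beta\delta$.

*The relations (6).*
$$\alpha\gamma+r\gamma\alpha=(1+r^2)\alpha\gamma=0,\qquad \beta\delta+r\delta\beta=(1+r^2)\beta\delta=0,$$
$$\alpha\delta+r\gamma\beta=z-r\beta\gamma+r(\beta\gamma-w)=z-rw=z^{-1},$$
$$\beta\gamma+r\delta\alpha=\beta\gamma+rz^{-1}+r^2\beta\gamma=rz^{-1}.$$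

*The relations (7).* The first, $\beta\alpha=r\alpha\beta$, and the second, $\delta\gamma=r\gamma\delta$, are shown above. Further
$$\beta\gamma-r\alpha\delta=\beta\gamma-rz+r^2\beta\gamma=-rz,\qquad \delta\alpha-r\gamma\beta=z^{-1}+r\beta\gamma-r(\beta\gamma-w)=z^{-1}+rw=z .$$

The relations (2) hold by construction. So there is an algebra map $H\to A$ preserving the names of the generators.

**Step 10. Conclusion.** The sixteen monomials span $H$ over $L$, and their images in $A$ are $L$-independent. So they are $L$-independent in $H$, the map $H\to A$ is an isomorphism, and $H$ is free of rank $16$ as a left $L$-module. Since $ez=z^{\pm1}e$ for each monomial $e$, $H$ is free on the same elements as a right $L$-module. In particular $L$ embeds in $H$.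

## 8. Growth of $H$ and the powers of $S^2$

**Step 11. $H$ is Noetherian of GK-dimension $1$.** One-sided ideals of $H$ are $L$-submodules of a finitely generated module over the Noetherian ring $L$, on the left and on the right; so $H$ is Noetherian. That $\operatorname{GKdim}H=\operatorname{GKdim}L=1$ follows from Krause–Lenagan, *Growth of Algebras and Gelfand–Kirillov Dimension*, Prop. 5.5; here is the direct count. Let $e_1,\dots,e_{16}$ be the monomials and choose $c$ so that all the coefficients in $e_ie_j=\sum_kp_{ijk}e_k$ lie in $\operatorname{span}(z^m:|m|\le c)$. Put $V_N=\operatorname{span}(z^me_i:|m|\le N,\ 1\le i\le16)$ and $V=V_1$, which contains $1$ and generates $H$. Since $e_iz^m=z^{\pm m}e_i$, we have $V\cdot V_N\subseteq V_{N+1+c}$, hence $V^n\subseteq V_{n(1+c)}$. On the other hand $z^m\in V^n$ for $|m|\le n$. So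
$$2n+1\le\dim V^n\le16\bigl(2n(1+c)+1\bigr),\tag{12}$$
and $\operatorname{GKdim}H=1$.

**Step 12. $S^2$ on generators.** The purpose is (3). From (9), the fact that $S$ reverses products, and $xz^{-1}=zx$ for entries $x$ of $a$,
$$S^2(\alpha)=S(z\delta)=S(\delta)z^{-1}=z\alpha z^{-1}=z^2\alpha,\qquad S^2(\delta)=S(z\alpha)=S(\alpha)z^{-1}=z\delta z^{-1}=z^2\delta,$$
$$S^2(\beta)=-rS(\beta)z^{-1}=r^2z\beta z^{-1}=-z^2\beta,\qquad S^2(\gamma)=rS(\gamma)z^{-1}=r^2z\gamma z^{-1}=-z^2\gamma,$$
and $S^2(z)=z$, in accordance with (5).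

**Step 13. Infinite order.** The map $S^2$ is an algebra endomorphism fixing $z$, so $S^{2n}(\alpha)=z^{2n}\alpha$ by induction. As $\alpha$ is part of an $L$-basis, $z^{2n}\alpha\ne\alpha$ for every $n\ge1$. Hence $S^{2n}\ne\mathrm{id}$ for every $n\ge1$, and Theorem A is proved. $\blacksquare$

## 9. Descent to an arbitrary field, and every dimension $d$

We prove Theorem B(1). If $\mathbb k$ contains a root of $r^2=-1$, as it always does in characteristic $2$, Theorem A gives the example in dimension $1$. Otherwise $\operatorname{char}\mathbb k\neq2$. Let $K=\mathbb k(r)$ with $r^2=-1$ and conjugation $\bar r=-r$, and let $H$ be the algebra of Theorem A over $K$.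

**Step 1. A semilinear involution $\Theta$ of $H$.** The purpose is to find a $\mathbb k$-form of $H$. Let $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and define a conjugate-linear ring map $\Theta$ by $z\mapsto z$, $a\mapsto PaP$, that is, $\alpha\leftrightarrow\delta$, $\beta\leftrightarrow\gamma$. We must check the relations with their coefficients conjugated. Now $\bar E=\begin{pmatrix}0&1\\-r&0\end{pmatrix}$, and
$$P\bar EP=\begin{pmatrix}0&-r\\1&0\end{pmatrix}=-rE .$$
Therefore
$$(PaP)^t\bar E(PaP)=Pa^t(P\bar EP)aP=P\,a^t(-rE)a\,P=z^{-1}P(-rE)P=z^{-1}\bar E,$$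
$$(PaP)\bar E^{-1}(PaP)^t=P\,a(-rE)^{-1}a^t\,P=z\,P(-rE)^{-1}P=z\bar E^{-1}.$$
The relation $za=az^{-1}$ is clearly respected. So is (2): $\beta^2=0$ and $\gamma^2=0$ are exchanged, and $\alpha^4=1$ goes to $\delta^4=1$, which holds by (10). Thus $\Theta$ exists, and $\Theta^2=\mathrm{id}$ as this is true on generators and on $K$.

**Step 2. $\Theta$ respects the Hopf structure.** Write $\bar\imath=3-i$, so $\Theta(a_{ij})=a_{\bar\imath\bar\jmath}$. Then $\Delta(a_{\bar\imath\bar\jmath})=\sum_ka_{\bar\imath\bar k}\otimes a_{\bar k\bar\jmath}=(\Theta\otimes\Theta)\Delta(a_{ij})$, and $\varepsilon(a_{\bar\imath\bar\jmath})=\delta_{ij}$, so $\Theta$ is compatible with $\Delta$ and $\varepsilon$. Then $\Theta S\Theta^{-1}$ is $K$-linear and satisfies the antipode axioms, so by uniqueness it equals $S$. One sees it also from (9), for example $\Theta S(\beta)=\Theta(-rz\beta)=rz\gamma=S(\gamma)=S(\Theta(\beta))$.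

**Step 3. The fixed ring is a Hopf algebra over $\mathbb k$.** Put $H_{\mathbb k}=H^\Theta$. Since $\operatorname{char}\mathbb k\ne2$, every $h\in H$ is
$$h=\tfrac12(h+\Theta h)+r\cdot\tfrac1{2r}(h-\Theta h),$$
where $\tfrac12(h+\Theta h)$ and $\tfrac1{2r}(h-\Theta h)$ are both fixed by $\Theta$. If $h_1+rh_2=0$ with $h_1,h_2$ fixed, applying $\Theta$ gives $h_1-rh_2=0$, so $h_1=h_2=0$. Hence $H=H_{\mathbb k}\otimes_{\mathbb k}K$. The same argument applied to $H\otimes_KH=(H_{\mathbb k}\otimes_{\mathbb k}H_{\mathbb k})\otimes_{\mathbb k}K$ shows that the fixed space of $\Theta\otimes\Theta$ is $H_{\mathbb k}\otimes_{\mathbb k}H_{\mathbb k}$. So $\Delta(H_{\mathbb k})\subseteq H_{\mathbb k}\otimes_{\mathbb k}H_{\mathbb k}$, $\varepsilon(H_{\mathbb k})\subseteq\mathbb k$ and $S(H_{\mathbb k})\subseteq H_{\mathbb k}$. If $S^{2n}$ were the identity on $H_{\mathbb k}$, it would be so on $H$ by $K$-linearity. So $S^2$ has infinite order on $H_{\mathbb k}$.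

**Step 4. Finiteness of $H_{\mathbb k}$.** We have $z\in H_{\mathbb k}$. The ring $H$ is finitely generated on either side over $K[z^{\pm1}]$, hence over $\mathbb k[z^{\pm1}]$. Its $\mathbb k[z^{\pm1}]$-submodule $H_{\mathbb k}$ is then finitely generated on either side, as $\mathbb k[z^{\pm1}]$ is Noetherian. So $H_{\mathbb k}$ is finitely generated as an algebra, and Noetherian. If $V\ni1$ is a finite-dimensional generating $\mathbb k$-subspace of $H_{\mathbb k}$, then $KV$ generates $H$ over $K$ and $\dim_{\mathbb k}V^n=\dim_K(KV)^n$. So $\operatorname{GKdim}H_{\mathbb k}=1$.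

**Step 5. Dimension $d$.** Let $R$ be the Hopf algebra just found over the given field ($H$ or $H_{\mathbb k}$). By (12) and the comparison of generating subspaces in Section 2, a finite-dimensional generating subspace $V\ni1$ of $R$ satisfies $c_1n\le\dim V^n\le c_2n$ for large $n$, with $c_1,c_2>0$. The Hopf algebra $R\otimes\mathbb k[x_1,\dots,x_{d-1}]$ is finitely generated, and it is Noetherian by Hilbert's basis theorem. Put $W=V+\sum\mathbb kx_i$, and let $P_m$ be the space of polynomials of degree at most $m$, of dimension $\binom{m+d-1}{d-1}$. With $m=\lfloor n/2\rfloor$,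
$$V^m\otimes P_m\subseteq W^n\subseteq V^n\otimes P_n ,$$
so $\dim W^n$ lies between two positive multiples of $n\cdot n^{d-1}=n^d$ for large $n$, and the GK-dimension is $d$. Since $S(x_i)=-x_i$, $S^2$ acts as $S^2\otimes\mathrm{id}$ and has infinite order. $\blacksquare$

## 10. The subcoalgebras $z^{2n}C$, the map $S^4$, and semiprimeness

We prove Theorem B(2), for $H$ as in Theorem A. A linear endomorphism is locally finite if every vector lies in a finite-dimensional invariant subspace; the shift $z^n\mapsto z^{n+1}$ of $\mathbb k[z^{\pm1}]$ is not. A coalgebra is simple if it is nonzero and has no proper nonzero subcoalgebra. The dual $M_2(\mathbb k)^*$, with basis $c_{ij}$ and $\Delta(c_{ij})=\sum_kc_{ik}\otimes c_{kj}$, is simple, because its subcoalgebras correspond to the two-sided ideals of $M_2(\mathbb k)$.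

**Step 1. Distinct simple subcoalgebras.** We have $\beta\gamma\alpha=-\alpha\beta\gamma$, so $\alpha^3\beta\gamma=-\beta\gamma\alpha^3$, and (11) becomes $\delta=z^{-1}\alpha^3+r\beta\gamma\alpha^3$. In the $L$-basis of Section 7 the elements $\alpha,\beta,\gamma,\delta$ involve disjoint sets of basis monomials, so they are linearly independent over $\mathbb k$, and $C\cong M_2(\mathbb k)^*$ is simple. By (3), $S^{2n}(C)=z^{2n}C$. Left multiplication by the group-like $z^{2n}$ is a coalgebra automorphism of $H$, so $z^{2n}C$ is a simple subcoalgebra. Every element of $z^{2n}C$ has its component along $L\beta$ in $\mathbb kz^{2n}\beta$, and $z^{2n}\beta\in z^{2n}C$. So $z^{2n}C=z^{2m}C$ forces $n=m$. Finally, a finite-dimensional $S^2$-invariant subspace cannot contain $\alpha$, as the $S^{2n}(\alpha)=z^{2n}\alpha$ are linearly independent. So $S^2$ is not locally finite.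

**Step 2. $S^4$ is inner.** For each entry $x$ of $a$, (3) gives $S^4(x)=z^4x$, the signs having squared away. And $z^2xz^{-2}=z^2\cdot z^2x=z^4x$. Also $S^4(z)=z=z^2zz^{-2}$. Both maps are algebra endomorphisms, so $S^4(h)=z^2hz^{-2}$ for all $h\in H$.

Now let $\operatorname{char}\mathbb k\ne2$. A ring is semiprime if it has no nonzero ideal $I$ with $I^2=0$; for example $M_2(\mathbb k)$ is semiprime and $\mathbb k[x]/(x^2)$ is not. Since $\beta^2=0$ in $H$, semiprimeness is not obvious.

**Step 3. Passing to a localization.** The purpose is to make $w$ invertible. The element $s=z+z^{-1}$ is central in $H$, since $xs=sx$ for each entry $x$ of $a$. As $H$ is free over the domain $L\supset\mathbb k[s]$, it is torsion-free over $\mathbb k[s]$ and embeds in $H_F=H\otimes_{\mathbb k[s]}F$, where $F=\mathbb k(s)$. Since $z^2-sz+1=0$, $L\otimes_{\mathbb k[s]}F$ is a domain of finite dimension over $F$, hence a field, namely $\mathbb k(z)$. Let $A_F=A_0\otimes_{\mathbb k[s]}F$, with $A_0$ as in Section 7; it has basis $1,\beta,\gamma,\beta\gamma$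 over $\mathbb k(z)$. The nonzero element $w\in\mathbb k(z)$ is now invertible, $w$ and $w^{-1}$ anticommute with $\beta$ and $\gamma$, and $\beta\gamma$ commutes with $\mathbb k(z)$.

**Step 4. $A_F\cong M_2(\mathbb k(z))$.** The purpose is to exhibit matrix units. Put $e=\beta\gamma w^{-1}$, $e'=1-e$, $f=\gamma w^{-1}$. Recall $\gamma\beta\gamma=-w\gamma$ and $\beta\gamma\beta=w\beta$, so $\beta\gamma\beta\gamma=w\beta\gamma$. Then
$$e^2=\beta\gamma\beta\gamma\,w^{-2}=w\beta\gamma\,w^{-2}=e,$$
$$e\beta=\beta\gamma w^{-1}\beta=-\beta\gamma\beta w^{-1}=-w\beta w^{-1}=\beta,\qquad \beta e=0,$$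
$$e\gamma=\beta\gamma w^{-1}\gamma=-\beta\gamma^2w^{-1}=0,\qquad \gamma e=\gamma\beta\gamma w^{-1}=-w\gamma w^{-1}=\gamma .$$
So $\beta=e\beta e'$. Since $e$ commutes with $w$, also $ef=0$ and $fe=f$, that is, $f=e'fe$. Finally
$$\beta f=e,\qquad f\beta=\gamma w^{-1}\beta=-\gamma\beta w^{-1}=-(\beta\gamma-w)w^{-1}=1-e=e' .$$
Hence $e,\beta,f,e'$ are $2\times2$ matrix units with $e+e'=1$, and $A_F\cong M_2(eA_Fe)$. Sandwiching the basis between $e$'s gives $e1e=e$, $e\beta e=0$, $e\gamma e=0$, $e\beta\gamma e=we$, and $e$ commutes with $\mathbb k(z)$. So $eA_Fe=\mathbb k(z)e$ is a field, and $A_F$ is simple Artinian.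

**Step 5. $H_F$ is semisimple.** We have $H_F=\bigoplus_{j=0}^3A_F\alpha^j$ with $\alpha x=\sigma(x)\alpha$ and $\alpha^4=1$: a skew group ring of $\mathbb Z/4$ over $A_F$. Let $N\subseteq M$ be $H_F$-modules. As $A_F$ is semisimple, there is an $A_F$-linear projection $p:M\to N$. Since $4$ is invertible we may set $\tilde p=\frac14\sum_{j=0}^3\alpha^{-j}p\,\alpha^j$. It is the identity on $N$ and commutes with $\alpha$. It is $A_F$-linear because $\alpha^{-j}p(\alpha^jxm)=\alpha^{-j}\sigma^j(x)p(\alpha^jm)=x\,\alpha^{-j}p(\alpha^jm)$. So $N$ has a complement, and $H_F$ is semisimple Artinian. If $I$ is an ideal of $H$ with $I^2=0$, then $IF$ is a square-zero ideal of $H_F$, so $IF=0$, and $I=0$ because $H\subseteq H_F$. $\blacksquare$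

## 11. Finite modules over a central Hopf subalgebra

We prove Theorem B(3). In Theorem A, the group-like in $S^2(\alpha)=z^2\alpha$ comes from a Hopf subalgebra over which $H$ is finite, and it survives because $z$ is not central. We now show that a central Hopf subalgebra excludes this. The idea is to compare a power $\sigma$ of $S^2$ with the identity through the convolution product $\sigma*S$, which turns out to be an algebra map into the central subalgebra.

Recall that for a commutative Hopf algebra $F$ and a commutative algebra $A$, algebra maps $F\to A$ form a group under convolution. For instance, if $F=\mathbb k^\Gamma$ is the algebra of functions on a finite group $\Gamma$, with basis of indicator functions $\delta_\gamma$ and $\Delta(\delta_\gamma)=\sum_{\gamma_1\gamma_2=\gamma}\delta_{\gamma_1}\otimes\delta_{\gamma_2}$, the algebra maps $\mathbb k^\Gamma\to\mathbb k$ are the evaluations, and they form the group $\Gamma$.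

**Lemma.** Let $F$ be a finite-dimensional commutative Hopf algebra over $\mathbb k$ and $A$ a commutative $\mathbb k$-algebra. Every algebra map $g:F\to A$ has finite order under convolution.

*Proof.* Since $A$ embeds in $A\otimes\bar{\mathbb k}$, we may extend scalars and assume $\mathbb k=\bar{\mathbb k}$. Then $F_{red}=F/\mathrm{nil}(F)$ is a product of copies of $\mathbb k$, so $F_{red}\otimes F_{red}$ is reduced; hence $\Delta$ maps $\mathrm{nil}(F)$ to $0$ in $F_{red}\otimes F_{red}$. Also $\varepsilon$ kills nilpotents, and $S$, an algebra map since $F$ is commutative, preserves them. So $F_{red}$ is a Hopf quotient of $F$, and $F_{red}=\mathbb k^\Gamma$ for the finite group $\Gamma$ of algebra maps $F\to\mathbb k$. Put $n=|\Gamma|$.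

First let $g:\mathbb k^\Gamma\to A'$ be an algebra map with $A'$ commutative. The $e_\gamma=g(\delta_\gamma)$ are orthogonal idempotents with sum $1$, so
$$g^{*n}(\delta_\gamma)=\sum_{\gamma_1\cdots\gamma_n=\gamma}e_{\gamma_1}\cdots e_{\gamma_n}=\sum_{\eta^n=\gamma}e_\eta .$$
As $\eta^n=1$ for all $\eta\in\Gamma$, this is $1$ if $\gamma=1$ and $0$ otherwise. So $g^{*n}=\varepsilon$.

In characteristic $0$, $F=F_{red}$ by Cartier's theorem, and we are done. In characteristic $p$, a general $g:F\to A$ maps nilpotents to nilpotents and induces $F_{red}\to A/\mathrm{nil}(A)$. By the first case, $f=g^{*n}-\varepsilon$ has $f(F)\subseteq\mathrm{nil}(A)$. The space $f(F)$ is finite-dimensional, so the ideal $J$ it generates is generated by finitely many nilpotent elements, and $J^N=0$ for some $N$. Since $\varepsilon$ is the convolution unit, it commutes with $f$, and in characteristic $p$ the binomial formula gives, for $p^i\ge N$,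
$$g^{*np^i}=(\varepsilon+f)^{*p^i}=\varepsilon+f^{*p^i}=\varepsilon,$$
because $f^{*p^i}(F)\subseteq J^{p^i}=0$. $\square$

Now let $H$ be a finitely generated Hopf algebra that is a finitely generated module over a central Hopf subalgebra $A$.

**Step 1. $H$ is Noetherian and faithfully flat over $A$.** The purpose is to be able to recognize elements of $A$. Choose $h_1,\dots,h_m$ generating $H$ as an $A$-module, including $1$ and a set of algebra generators, and write $h_ih_j=\sum_ka_{ijk}h_k$ with $a_{ijk}\in A$. Let $A_1$ be the subalgebra generated by the $a_{ijk}$, which is commutative and Noetherian. As $A_1$ is central, $\sum A_1h_i$ is a subalgebra; it contains the generators, so it is $H$. Then $A\subseteq H$ is a finitely generated $A_1$-module, hence a finitely generated algebra (this is the Artin–Tate argument). So $A$ is Noetherian, and so is $H$. By Schneider (*Some remarks on exact sequences of quantum groups*, Comm. Algebra 21 (1993), Thm. 3.3), a Noetherian Hopf algebra is faithfully flat over a central Hopf subalgebra.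

**Step 2. The finite-dimensional quotient $B$.** Let $A^+=A\cap\ker\varepsilon$. As $A$ is central, $HA^+=A^+H$ is an ideal. As $A$ is a Hopf subalgebra, $\Delta(A^+)\subseteq A^+\otimes A+A\otimes A^+$ and $S(A^+)\subseteq A^+$, so $HA^+$ is a Hopf ideal. Let $\pi:H\to B=H/HA^+$. Since $A=\mathbb k+A^+$, $B$ is spanned by the $\pi(h_i)$ and is finite-dimensional; moreover $\pi(a)=\varepsilon(a)1$ for $a\in A$.

**Step 3. $A=\{h\in H: h_1\otimes\pi(h_2)=h\otimes1\}$.** This is the criterion for membership in $A$. Consider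
$$\mathrm{can}:H\otimes_AH\to H\otimes B,\quad x\otimes y\mapsto xy_1\otimes\pi(y_2) .$$
It is well defined, since for $a\in A$ we have $x(ay)_1\otimes\pi((ay)_2)=xa_1y_1\otimes\varepsilon(a_2)\pi(y_2)=xay_1\otimes\pi(y_2)$. Its inverse is $x\otimes\pi(y)\mapsto xS(y_1)\otimes y_2$. This is well defined: for $a\in A$, using that $S(a_1)$ and $a_2$ lie in the central subalgebra $A$,
$$S(y_1a_1)\otimes y_2a_2=S(y_1)S(a_1)a_2\otimes y_2=\varepsilon(a)S(y_1)\otimes y_2\quad\text{in }H\otimes_AH,$$
which vanishes for $a\in A^+$. The two maps are mutually inverse, since $xy_1S(y_2)\otimes y_3=x\otimes y$ and $xS(y_1)y_2\otimes\pi(y_3)=x\otimes\pi(y)$.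

Next let $D=\{h\in H:h\otimes1=1\otimes h\text{ in }H\otimes_AH\}\supseteq A$. We show $D=A$. By flatness $H\otimes_AD\subseteq H\otimes_AH$. For $\sum x_i\otimes h_i$ with $h_i\in D$ we have $\sum x_i\otimes h_i\otimes1=\sum x_i\otimes1\otimes h_i$ in $H\otimes_AH\otimes_AH$; multiplying the first two factors gives $\sum x_ih_i\otimes1=\sum x_i\otimes h_i$. So $H\otimes_AD$ is the image of $H\otimes_AA$, that is, $H\otimes_A(D/A)=0$, and $D=A$ by faithfulness. Finally $\mathrm{can}(h\otimes1)=h\otimes1$ and $\mathrm{can}(1\otimes h)=h_1\otimes\pi(h_2)$. As $\mathrm{can}$ is injective, the criterion follows.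

**Step 4. The comparison map $g$.** By Radford (Amer. J. Math. 98 (1976)), the antipode of $B$ has finite order, say $S_B^{2N}=\mathrm{id}$ with $N\ge1$. Put $\sigma=S^{2N}$, a Hopf algebra endomorphism of $H$. Then $\pi\sigma=S_B^{2N}\pi=\pi$, and $\sigma|_A=\mathrm{id}$ because $A$ is a commutative Hopf algebra. Put
$$g=\sigma*S,\quad g(h)=\sigma(h_1)S(h_2),\qquad\text{so that}\qquad \sigma=g*\mathrm{id},\quad \sigma(h)=g(h_1)h_2 .$$
We show $g(H)\subseteq A$. Since $\Delta S(h)=S(h_2)\otimes S(h_1)$,
$$\Delta g(h)=\sigma(h_1)S(h_4)\otimes\sigma(h_2)S(h_3),$$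
$$(\mathrm{id}\otimes\pi)\Delta g(h)=\sigma(h_1)S(h_4)\otimes\pi\bigl(h_2S(h_3)\bigr)=\sigma(h_1)S(h_2)\otimes1=g(h)\otimes1,$$
and Step 3 applies.

**Step 5. $g$ is an algebra map that factors through a finite-dimensional commutative Hopf algebra.** The purpose is to use the Lemma. As $g(k)\in A$ is central,
$$g(hk)=\sigma(h_1)\sigma(k_1)S(k_2)S(h_2)=\sigma(h_1)g(k)S(h_2)=g(h)g(k),$$
and $g(1)=1$. For $a\in A$, $g(a)=a_1S(a_2)=\varepsilon(a)$. So $g$ kills $HA^+$ and factors through $B$. As $A$ is commutative, it factors further through $F=B/([B,B])$, the quotient by the ideal generated by commutators. This is a Hopf ideal: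
$$\Delta([x,y])=[x_1,y_1]\otimes x_2y_2+y_1x_1\otimes[x_2,y_2],\quad \varepsilon([x,y])=0,\quad S([x,y])=[S(y),S(x)] .$$
So $F$ is a finite-dimensional commutative Hopf algebra and $g=\hat g\circ\rho$, with $\rho:H\to F$ a Hopf algebra map and $\hat g:F\to A$ an algebra map. Consequently $g^{*m}=\hat g^{*m}\circ\rho$ for all $m$, and by the Lemma $g^{*m}=\varepsilon$ for some $m\ge1$.

**Step 6. Conclusion.** We claim $\sigma^m(h)=g^{*m}(h_1)h_2$ for all $m\ge1$. The case $m=1$ is in Step 4. Since $g^{*m}$ takes values in $A$, which $\sigma$ fixes,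
$$\sigma^{m+1}(h)=\sigma\bigl(g^{*m}(h_1)h_2\bigr)=g^{*m}(h_1)\sigma(h_2)=g^{*m}(h_1)g(h_2)h_3=g^{*(m+1)}(h_1)h_2 .$$
With $m$ such that $g^{*m}=\varepsilon$ we get $\sigma^m=\mathrm{id}$, that is, $S^{2Nm}=\mathrm{id}$. $\square$

**Step 7. "Central" cannot be replaced by "commutative and normal".** A Hopf subalgebra $A\subseteq H$ is normal if $h_1xS(h_2)\in A$ and $S(h_1)xh_2\in A$ for all $h\in H$, $x\in A$. For a normal subgroup $N$ of a group $G$, the subalgebra $\mathbb k[N]\subseteq\mathbb k[G]$ is an example, since on $h\in G$ these are conjugations. The two expressions define a left and a right action of the algebra $H$ on itself, so normality need only be tested on algebra generators $h$. In Theorem A take $L=\mathbb k[z^{\pm1}]$, a commutative Hopf subalgebra over which $H$ is free of rank $16$. For all $m\in\mathbb Z$,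
$$\sum_ka_{ik}\,z^m\,S(a_{kj})=z^{-m}\sum_ka_{ik}S(a_{kj})=z^{-m}\delta_{ij},\qquad \sum_kS(a_{ik})\,z^m\,a_{kj}=\sum_kS(a_{ik})a_{kj}\,z^{-m}=z^{-m}\delta_{ij},$$
and for $h=z^{\pm1}$ both expressions return $z^m$. So $L$ is normal. It is not central, and $S^2$ has infinite order. This proves Theorem B(3). $\blacksquare$

The word "Hopf" in the hypothesis matters as well. In Theorem A the subalgebra $\mathbb k[s]$ with $s=z+z^{-1}$ is central, and since $L$ is free over $\mathbb k[s]$ on $1,z$, $H$ is free of rank $32$ over it. But $\mathbb k[s]$ is not a subcoalgebra: $\Delta(s)=z\otimes z+z^{-1}\otimes z^{-1}$ is not invariant under $z\otimes1\mapsto z^{-1}\otimes1$ (with $1\otimes z$ fixed), whereas every element of $\mathbb k[s]\otimes\mathbb k[s]$ is.
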